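# Constant or linear: the space of $k$-DNF refutations of pebbling contradictions over binary trees

## 1. A dichotomy in $(k,d)$

**Theorem.** Let $k\ge 1$, $d\ge 2$, $h\ge 1$.

* **(a)** If $k\ge d$, then $Sp_{\mathfrak{Res}(k)}(Peb^d_{T_h}\vdash 0)\le 5$.
* **(b)** If $k<d$, then
$$Sp_{\mathfrak{Res}(k)}(Peb^d_{T_h}\vdash 0)\ \ge\ \frac{d-k}{k(d+1)}\,\lfloor h/3\rfloor .$$
* **(c)** For all $k\ge 1$ and $d\ge 2$: $Sp_{\mathfrak{Res}(k)}(Peb^d_{T_h}\vdash 0)\le \lceil (h+1)/k\rceil+5$.

Moreover, (b) remains true if one may infer any $k$-DNF that is semantically implied by the current configuration.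

Here $T_h$ is the complete binary tree of height $h$, and $Peb^d_{T_h}$ is an unsatisfiable CNF formula built on it, in which each vertex carries $d$ variables. A $\mathfrak{Res}(k)$-refutation derives a contradiction by writing formulas on a blackboard, each formula being a disjunction of conjunctions of at most $k$ literals. The space $Sp$ is the least number of formulas that must stand on the board at once; how long the formulas are does not matter. Section 2 gives the precise definitions.

The theorem says that the comparison of two small integers decides everything. If conjunctions may be as long as the number $d$ of variables at a vertex, five formulas suffice however tall the tree is. If they are shorter, even by one, the space grows linearly with the height. For example: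

* $(k,d)=(2,2)$: at most $5$;
* $(k,d)=(1,2)$: between $\frac13\lfloor h/3\rfloor$ and $h+6$;
* $(k,d)=(2,3)$: between $\frac18\lfloor h/3\rfloor$ and $\lceil (h+1)/2\rceil+5$.

The problem comes from "Narrow Proofs May Be Spacious: Separating Space and Width in Resolution" (https://typeset.io/pdf/narrow-proofs-may-be-spacious-separating-space-and-width-in-e35tbhq9a5.pdf), as Conjecture 1. It asks to prove or disprove that for every fixed $k\ge1$, as $h\to\infty$,
$$Sp_{\mathfrak{Res}(k+1)}\big(Peb_{T_h}^{k+1}\vdash 0\big)=\mathrm O(1)\qquad\text{but}\qquad Sp_{\mathfrak{Res}(k)}\big(Peb_{T_h}^{k+1}\vdash 0\big)=\Omega(h).$$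

**Corollary (Conjecture 1 is true).** Put $d=k+1$. Part (a), used for $\mathfrak{Res}(k+1)$, gives $Sp_{\mathfrak{Res}(k+1)}(Peb_{T_h}^{k+1}\vdash 0)\le 5$. Part (b) gives $Sp_{\mathfrak{Res}(k)}(Peb_{T_h}^{k+1}\vdash 0)\ge \lfloor h/3\rfloor/(k(k+2))=\Omega(h)$.

**Corollary (orders of growth).** For fixed $k,d$ the space is $\mathrm O(1)$ if $k\ge d$ and $\Theta(h)$ if $k<d$. If $d\ge 2k$, then
$$\frac1{3k}\lfloor h/3\rfloor\ \le\ Sp_{\mathfrak{Res}(k)}(Peb^d_{T_h}\vdash 0)\ \le\ \lceil (h+1)/k\rceil+5,$$
so the order is $h/k$ up to an absolute constant factor and an additive constant, uniformly in $k$ and $d$.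

Only the last lower bound needs a computation. The quantity $\frac{d-k}{d+1}=1-\frac{k+1}{d+1}$ increases with $d$, so for $d\ge2k$ it is at least $\frac{k}{2k+1}$, and $\frac{k}{2k+1}\ge\frac13$ because $k\ge1$.

For ordinary resolution ($k=1$) the bound $\Theta(h)$ for every fixed $d\ge 2$ is a known result which the problem allows us to use. We do not need it; the proof below is self-contained.

## 2. Pebbling contradictions, $\mathfrak{Res}(k)$, and space

**Definition (pebbling contradiction).** Let $G$ be a directed acyclic graph with a unique sink $z$, called the target, in which every vertex has indegree $0$ (a source) or $2$. For $d\ge 2$ the formula $Peb^d_G$ has variables $v_1,\dots,v_d$ for every vertex $v$, and these clauses: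

* for every source $s$: $\ s_1\vee\dots\vee s_d$;
* for every non-source $v$ with predecessors $u,w$, and all $i,j\in[d]$: $\ \neg u_i\vee\neg w_j\vee v_1\vee\dots\vee v_d$;
* for the target: $\ \neg z_1,\ \dots,\ \neg z_d$.

Call a vertex $v$ *true* under an assignment if some $v_a$ is $1$, and *false* if all $v_a$ are $0$. The clauses say: sources are true; if both predecessors of $v$ are true then $v$ is true; the target is false. By induction along the graph this is unsatisfiable.

In $T_h$ the edges are directed from the leaves to the root. The leaves are the sources, at distance $h$ from the root, and the root is $z$. (Other conventions for the height change $h$ by $\mathrm O(1)$.)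

**Example.** $T_1$ has a root $z$ with predecessors $u,w$. For $d=2$ the formula $Peb^2_{T_1}$ has eight clauses: $u_1\vee u_2$ and $w_1\vee w_2$, the four clauses $\neg u_i\vee\neg w_j\vee z_1\vee z_2$, and $\neg z_1$, $\neg z_2$.

**Definition ($\mathfrak{Res}(k)$).** A *term* is a conjunction of literals. A *$k$-DNF* is a disjunction of terms of at most $k$ literals each. The system $\mathfrak{Res}(k)$ (Krajíček) has $k$-DNF formulas as lines and these rules:

* $\wedge$-introduction: from $C\vee\bigwedge_{i\in I}l_i$ and $C\vee\bigwedge_{i\in J}l_i$ infer $C\vee\bigwedge_{i\in I\cup J}l_i$, provided $|I\cup J|\le k$;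
* $\wedge$-elimination: from $C\vee\bigwedge_{i\in I}l_i$ infer $C\vee\bigwedge_{i\in J}l_i$ for nonempty $J\subseteq I$;
* cut: from $C\vee\bigwedge_{i\in I}l_i$ and $D\vee\bigvee_{i\in I}\neg l_i$ infer $C\vee D$;
* weakening: from $C$ infer $C\vee D$.

A clause is a $1$-DNF, and $\mathfrak{Res}(1)$ is ordinary resolution. We treat a line as a *set* of terms, so disjunction is commutative and idempotent. All rules are sound: an assignment that satisfies the premises satisfies the conclusion. For the cut, if $\bigwedge l_i$ holds then $\bigvee\neg l_i$ fails and $D$ must hold; if it does not hold, $C$ must hold. The other three rules are immediate.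

**Definition (refutation, space).** A refutation of a CNF $F$ is a sequence of configurations $\mathbb C_0,\dots,\mathbb C_\tau$, each a set of $k$-DNF formulas, with $\mathbb C_0=\emptyset$ and with the empty formula $0$ in $\mathbb C_\tau$. Each $\mathbb C_t$ arises from $\mathbb C_{t-1}$ by adding a clause of $F$ (axiom download), by erasing a formula, or by adding a formula inferred by one rule from formulas in $\mathbb C_{t-1}$. The space of the refutation is $\max_t|\mathbb C_t|$, and $Sp_{\mathfrak{Res}(k)}(F\vdash0)$ is the minimal space of a $\mathfrak{Res}(k)$-refutation of $F$.

An inferred formula is added while its premises are still present, so a cut that keeps only its result passes through a moment with three lines.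

## 3. The tree $T_1$ with $d=2$, by hand

Take $k=2$. Now "$v$ is false" is a single term, $\neg v_1\wedge\neg v_2$. This suggests working from the root downwards, each time saying "one of these vertices is false".

First download $\neg z_1$ and $\neg z_2$, infer $\neg z_1\wedge\neg z_2$, and erase the two clauses. The line that remains says that $z$ is false. Download $\neg u_1\vee\neg w_1\vee z_1\vee z_2$ and cut it with $\neg z_1\wedge\neg z_2$ to get $\neg u_1\vee\neg w_1$. In the same way get $\neg u_2\vee\neg w_1$. By $\wedge$-introduction with $C=\neg w_1$,
$$(\neg u_1\wedge\neg u_2)\vee\neg w_1 .$$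
Repeat with $w_2$ in place of $w_1$ to get $(\neg u_1\wedge\neg u_2)\vee\neg w_2$. By $\wedge$-introduction with $C=\neg u_1\wedge\neg u_2$,
$$(\neg u_1\wedge\neg u_2)\vee(\neg w_1\wedge\neg w_2).$$
This says that $u$ or $w$ is false. Cutting with $u_1\vee u_2$ and then with $w_1\vee w_2$ gives $0$. The fullest moment comes in the second round: $\neg z_1\wedge\neg z_2$, the stored $(\neg u_1\wedge\neg u_2)\vee\neg w_1$, the line $\neg u_1\vee\neg w_2$, a fresh axiom and its cut result. These are five lines.

With $k=1$ the same plan does not fit on one line. The statement "some vertex of $S$ is false" is equivalent, by distributivity, to the conjunction of the $d^{|S|}$ clauses $\bigvee_{v\in S}\neg v_{a(v)}$, one for each choice $a:S\to[d]$. For $S=\{u,w\}$ these are the four clauses $\neg u_i\vee\neg w_j$. That is not a lower bound, but it points at what short terms cannot do.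

## 4. Five lines suffice when $k\ge d$

For a vertex $v$ let $N_v=\bigwedge_{a\in[d]}\neg v_a$, a term of size $d\le k$. We derive lines $D_S=\bigvee_{v\in S}N_v$ for sets $S$ of vertices that move down the tree.

**Start.** This step produces $D_{\{z\}}=N_z$. Download $\neg z_1$. For $j=2,\dots,d$ download $\neg z_j$, combine it with the current line by $\wedge$-introduction, and erase the two premises. Space $3$.

**Non-source step.** This step replaces $N_v$ by $N_u\vee N_w$, where $u,w$ are the predecessors of $v$. Suppose the only line is $D=E\vee N_v$, where $E$ is the disjunction of the other terms. Put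
$$P_j=E\vee N_u\vee\bigwedge_{b\le j}\neg w_b .$$
For $j=1,\dots,d$ we derive $P_j$ while keeping $D$ and $P_{j-1}$ (for $j=1$ there is no $P_0$). Fix $j$ and put
$$R_i=E\vee\neg w_j\vee\bigwedge_{a\le i}\neg u_a .$$
For $i=1,\dots,d$:

* Download $\neg u_i\vee\neg w_j\vee\bigvee_a v_a$ and cut it with $D$, using the literals $l_a=\neg v_a$. The result is $E\vee\neg u_i\vee\neg w_j$. The lines present are $D,P_{j-1},R_{i-1}$, the axiom and the result: five. Erase the axiom.
* If $i=1$, the result is $R_1$. If $i>1$, apply $\wedge$-introduction with $C=E\vee\neg w_j$ to $R_{i-1}$ and the result to get $R_i$. The lines are $D,P_{j-1},R_{i-1}$, the cut result and $R_i$: five. Erase $R_{i-1}$ and the cut result.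

In the end we have $R_d=E\vee N_u\vee\neg w_j$. If $j=1$ this is $P_1$. If $j>1$, apply $\wedge$-introduction with $C=E\vee N_u$ to $P_{j-1}$ and $R_d$; this gives $P_j$, with four lines present. Erase $P_{j-1}$ and $R_d$. After $j=d$ we have $P_d=E\vee N_u\vee N_w$; erase $D$.

**Source step.** This step removes $N_s$ for a source $s$. From $E\vee N_s$ and the axiom $s_1\vee\dots\vee s_d$, cut to get $E$. Space $3$.

**Order.** Apply the non-source step to all non-sources from the root downwards. The line is then $D_S$ with $S$ the set of leaves. Apply the source step to all leaves. The line becomes $0$, and at most five lines were ever present. This proves (a). $\square$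

## 5. What $k<d$ takes away, and the worlds that exploit it

From here to the end of Section 8 we fix $1\le k<d$ and a refutation $\mathbb C_0,\dots,\mathbb C_\tau$. Only the soundness of the inferences will be used, so everything applies to semantic inference as well.

The construction in Section 4 needed the term $N_v$. With $k<d$ no satisfiable term $T$ of at most $k$ literals forces a vertex $w$ to be false: some coordinate $a$ has $\neg w_a\notin T$, and an assignment that satisfies $T$ can be changed to have $w_a=1$ without harm to $T$. So a single term can be deceived about a false vertex. The lower bound turns this into a counting argument.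

We need assignments that come as close as possible to satisfying $Peb^d_{T_h}$. Let $V$ be the vertex set of $T=T_h$. Let $V_x$ be the set of vertices of the subtree rooted at $x$, and $path(v)$ the set of vertices on the path from $v$ to $z$, both ends included.

**Definition (pattern, world).** A *pattern* on $U\subseteq V$ assigns to each $v\in U$ a *nonzero* vector in $\{0,1\}^d$, the values of $v_1,\dots,v_d$. For a pattern $\rho$ on $V$ and $v\in V$, the *world* $W(\rho,v)$ is the assignment obtained from $\rho$ by setting all variables of all vertices of $path(v)$ to $0$.

In $W(\rho,v)$ the vertices on $path(v)$ are false and all other vertices are true. We say that the source clause of a source $v$, or the clauses $\neg u_i\vee\neg w_j\vee v_1\vee\dots\vee v_d$ of a non-source $v$, *belong to* $v$. The clauses $\neg z_i$ belong to no vertex.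

**Example.** In $T_1$ with $d=2$ let $\rho(u)=(1,0)$, $\rho(w)=(1,1)$, $\rho(z)=(0,1)$. In $W(\rho,u)$ we have $u=z=(0,0)$ and $w=(1,1)$; the only violated clause is $u_1\vee u_2$. In $W(\rho,z)$ we have $z=(0,0)$, $u=(1,0)$, $w=(1,1)$; the violated clauses are $\neg u_1\vee\neg w_1\vee z_1\vee z_2$ and $\neg u_1\vee\neg w_2\vee z_1\vee z_2$, which belong to $z$.

**Fact 1.** $W(\rho,v)$ satisfies every axiom except possibly those that belong to $v$.

*Proof.* If $u\notin path(v)$, then $u$ is true, so $u_1\vee\dots\vee u_d$ holds, and this disjunction is part of every clause that belongs to $u$. If $u\in path(v)$ and $u\ne v$, then $u$ is a non-source and its predecessor on $path(v)$ is false, so every clause that belongs to $u$ contains a true negative literal. Finally $z\in path(v)$, so all $\neg z_i$ hold. $\square$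

**Fact 2.** If $W(\rho,v)\models\mathbb C_t$ and the step $t\to t+1$ is not the download of an axiom that belongs to $v$, then $W(\rho,v)\models\mathbb C_{t+1}$.

*Proof.* An erasure keeps everything satisfied. An inference does so by soundness. Any other download adds a clause that holds by Fact 1. $\square$

So a world changes from satisfying to falsifying the configuration only when an axiom at its own vertex $v$ is downloaded. One step can affect only the worlds with one particular endpoint $v$. The next section uses this to find a critical time.

## 6. Zooming down the tree to a critical time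

At time $0$ all worlds satisfy the configuration; at time $\tau$ none does. Somewhere between, the configuration must treat different worlds differently. We want a single time at which it does so on many levels of the tree at once, whatever the pattern below that level. The words "whatever the pattern" are essential: in Section 8 we shall choose the lower pattern ourselves, depending on the configuration.

**Definition.** For a vertex $x$, a pattern $\sigma$ on $V\setminus V_x$ and a time $t$:

* $SE(x,\sigma,t)$ means: for all patterns $\rho\supseteq\sigma$ on $V$ and all $v\in V_x$, $W(\rho,v)\models\mathbb C_t$.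
* $SL(x,\sigma,t)$ means: for all patterns $\rho\supseteq\sigma$ on $V$ and all $v\in V_x$, $W(\rho,v)\not\models\mathbb C_t$.

For instance, $SE(z,\emptyset,0)$ holds because $\mathbb C_0=\emptyset$, and $SL(z,\emptyset,\tau)$ holds because $0\in\mathbb C_\tau$.

**Zoom Lemma.** Let the subtree at $x$ have height at least $3$, and let $a<b$ with $SE(x,\sigma,a)$ and $SL(x,\sigma,b)$. Then there are a vertex $y$ three levels below $x$, a pattern $\sigma'\supseteq\sigma$ on $V\setminus V_y$, and times $a\le a'<b'\le b$ with $SE(y,\sigma',a')$ and $SL(y,\sigma',b')$, such that for every $t\in[a',b']$ and every pattern $\theta$ on $V_y$: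

* $(-)$ there are $\rho\supseteq\sigma\cup\theta$ and $v\in V_x\setminus V_y$ with $W(\rho,v)\not\models\mathbb C_t$;
* $(+)$ there are $\rho\supseteq\sigma\cup\theta$ and $v\in V_x\setminus V_y$ with $W(\rho,v)\models\mathbb C_t$.

*Proof.* **Step 1: name the failures of $(-)$ and $(+)$.** Let $Y$ be the set of the $8$ vertices three levels below $x$. For $y\in Y$ define

* $E_y(t)$: there is a pattern $\tau_0$ on $V_y$ such that $W(\rho,v)\models\mathbb C_t$ for all $\rho\supseteq\sigma\cup\tau_0$ and all $v\in V_x\setminus V_y$;
* $F_y(t)$: there is a pattern $\tau_0$ on $V_y$ such that $W(\rho,v)\not\models\mathbb C_t$ for all $\rho\supseteq\sigma\cup\tau_0$ and all $v\in V_x\setminus V_y$.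

The negation of $E_y(t)$ is $(-)$ for all $\theta$, and the negation of $F_y(t)$ is $(+)$ for all $\theta$. So we need a vertex $y$ and an interval on which both $E_y$ and $F_y$ fail.

**Step 2: find the interval.** At time $a$ all $E_y$ hold, by $SE(x,\sigma,a)$. At time $b$ all $F_y$ hold and no $E_y$ holds, by $SL(x,\sigma,b)$. Let $A$ be the last time in $[a,b]$ at which some $E_y$ holds; so $A<b$. Let $y'\in Y$ and the pattern $\tau'$ on $V_{y'}$ witness it. Let $B$ be the first time $t>A$ at which $F_y(t)$ holds for some $y\in Y\setminus\{y'\}$; so $B\le b$. Let $y''\ne y'$ and the pattern $\tau''$ on $V_{y''}$ witness it.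

**Step 3: choose $y$ away from everything that happens at $A$ and $B$.** Let $v_A$ be the vertex to which the axiom downloaded in the step $A\to A+1$ belongs, if there is one, and $v_B$ likewise for the step $B-1\to B$. Choose $y\in Y\setminus\{y',y''\}$ with $v_A,v_B\notin V_y$. The subtrees $V_y$, $y\in Y$, are disjoint, so at most $4$ of the $8$ vertices are excluded: $y'$, $y''$, and at most one each for $v_A$ and $v_B$. (Two levels would give only four candidates, which may all be excluded; this is why we descend three.) Let $\sigma'$ be any pattern on $V\setminus V_y$ that extends $\sigma\cup\tau'\cup\tau''$. It exists because $V_{y'}$ and $V_{y''}$ lie in $V_x$ and are disjoint from each other and from $V_y$.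

**Step 4: the worlds below $y$ satisfy $\mathbb C_{A+1}$ and falsify $\mathbb C_{B-1}$.** Let $\rho\supseteq\sigma'$ and $v\in V_y$.

* Since $\rho\supseteq\sigma\cup\tau'$ and $v\in V_x\setminus V_{y'}$, the witness $\tau'$ gives $W(\rho,v)\models\mathbb C_A$. As $v\ne v_A$, Fact 2 gives $W(\rho,v)\models\mathbb C_{A+1}$.
* Since $\rho\supseteq\sigma\cup\tau''$ and $v\in V_x\setminus V_{y''}$, the witness $\tau''$ gives $W(\rho,v)\not\models\mathbb C_B$. If $W(\rho,v)$ satisfied $\mathbb C_{B-1}$, then, as $v\ne v_B$, Fact 2 would give $W(\rho,v)\models\mathbb C_B$. So $W(\rho,v)\not\models\mathbb C_{B-1}$.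

Put $a'=A+1$ and $b'=B-1$. Step 4 says precisely that $SE(y,\sigma',a')$ and $SL(y,\sigma',b')$ hold.

**Step 5: check the times.** If $B=A+1$, the world $W(\rho,v)$ would satisfy $\mathbb C_A$ and falsify $\mathbb C_{B-1}=\mathbb C_A$, which is impossible. So $a'\le b'$. Also $a'\ne b'$, because the same worlds satisfy $\mathbb C_{a'}$ and falsify $\mathbb C_{b'}$. Hence $a\le a'<b'\le b$.

**Step 6: check $(-)$ and $(+)$.** For $t\in[a',b']$ we have $A<t<B\le b$. Then $E_y(t)$ fails because $A$ was the last time for any $E$, and $F_y(t)$ fails because $B$ was the first time after $A$ for any $F$ with index different from $y'$, and $y\ne y'$. By Step 1 these failures are $(-)$ and $(+)$. $\square$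

**The chain.** Let $n=\lfloor h/3\rfloor$. If $n=0$, (b) is trivial, so let $n\ge1$. Start with $x_0=z$, $\sigma_0=\emptyset$, $[a_0,b_0]=[0,\tau]$; here $\tau\ge1$ since $0\notin\mathbb C_0$. For $i<n$ the subtree at depth $3i$ has height $h-3i\ge3$, so the Zoom Lemma can be applied $n$ times. We get vertices $x_0,\dots,x_n$, each three levels below the previous one, patterns $\sigma_0\subseteq\dots\subseteq\sigma_n$ with $\sigma_i$ on $V\setminus V_{x_i}$, and nested intervals $[a_i,b_i]$.

Fix $t=a_n$, which lies in all these intervals, and write
$$\mathbb C=\mathbb C_t,\quad m=|\mathbb C|,\quad V_i=V_{x_i}\ (0\le i\le n),\quad V_{n+1}=\emptyset,\quad G_i=V_i\setminus V_{i+1}\ (0\le i\le n).$$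
The blocks $G_0,\dots,G_n$ are disjoint, and the lemma gives:

* **(i)** for all $\rho\supseteq\sigma_n$ and $v\in V_n=G_n$: $W(\rho,v)\models\mathbb C$;
* **(ii)** for each $i<n$ and *each* pattern $\theta$ on $V_{i+1}$: some $\rho\supseteq\sigma_i\cup\theta$ and $v\in G_i$ have $W(\rho,v)\not\models\mathbb C$, and some such $\rho,v$ have $W(\rho,v)\models\mathbb C$.

From now on time plays no role. We have one set $\mathbb C$ of $m$ $k$-DNFs with properties (i) and (ii), and we must show that $m$ is large.

## 7. One jump up the tree, and the vertices that stop it

Here is the first argument to try. By (i) there is a world $W(\rho,v)$ with $v\in G_n$, $\rho\supseteq\sigma_n$, that satisfies $\mathbb C$. For each line $l\in\mathbb C$ pick a term $T_l$ of $l$ that this world satisfies. The terms contain at most $km$ literals in total. If $n>km$, some block $G_j$ with $j<n$ contains no vertex mentioned in any $T_l$. Now move the end of the false path up into $G_j$: take new worlds whose path ends at some $v'\in G_j$. Above $G_j$ nothing changes. Changes in $G_j$ go unnoticed. Below $G_j$, the vertices on $path(v)$ were false and now have to be true.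

If for every such vertex $w$ some coordinate $a(w)$ exists with $\neg w_{a(w)}$ in no $T_l$, set $w_{a(w)}=1$ and all other $w_b=0$. Then all the $T_l$ remain satisfied, for every $v'\in G_j$ and every pattern on $G_j$. So $\mathbb C$ holds in all these worlds, in contradiction to the first half of (ii). This is where "each $\theta$" is used: the pattern below $G_j$ is the one that we have just built.

The argument stops at a vertex $w$ for which each of $\neg w_1,\dots,\neg w_d$ occurs in some $T_l$. One term cannot do this, since $k<d$, but several lines together can. For $k=1$ the $d$ lines $\neg w_1,\dots,\neg w_d$ already do. Such a vertex costs $d$ literals, so if $d>km$ there is none. Hence the argument as it stands proves $m\ge\min(n,d)/k$, which for fixed $k$ and $d$ is only a constant.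

What saves the proof is that such a vertex is expensive for the configuration. With at least $d$ literals spent at $w$, we can choose the coordinate $a(w)$ that the fewest lines use. We damage only a $1/d$ fraction of those occurrences. Each damaged line may choose a new term, which puts back at most $k$ literals. So $c$ literals at $w$ are left behind and at most $kc/d<c$ new ones appear. By the second half of (ii) there is a satisfying world at the upper block, so we need not stop: we jump, pay, and look for the next untouched block above. The literals below the new block never matter again. A potential makes this exact.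

For $d=2$ compare two cases. If $k=1$ and the terms at $w$ are $\neg w_1$ and $\neg w_2$ in two lines, we leave two literals behind, damage one line and get at most one literal back: a gain of at least one. If $k=2$ and one line has the term $\neg w_1\wedge\neg w_2$, we leave two literals behind, damage one line and may get two back: no gain. This is how the argument sees the boundary between $k<d$ and $k=d$.

## 8. The potential argument

**Counting Lemma.** $\displaystyle n\le\frac{d+1}{d-k}\,k\,m.$

Since $n=\lfloor h/3\rfloor$ and $m=|\mathbb C_t|$ is at most the space of the refutation, the lemma gives (b).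

**Definition (state, live, touched).** A *state of index $i$*, $0\le i\le n$, consists of a pattern $\rho\supseteq\sigma_i$ on $V$, a vertex $v\in G_i$ with $W(\rho,v)\models\mathbb C$, and for each line $l\in\mathbb C$ a term $T_l$ of $l$ that $W(\rho,v)$ satisfies. An occurrence of a literal in some $T_l$ is *live* if its vertex is not in $V_{i+1}$. The *potential* $\Psi$ is the total number of live occurrences over all $l$. A block $G_j$ is *touched* if some $T_l$ contains a variable of a vertex of $G_j$.

By (i) a state of index $n$ exists. Its potential is at most $km$, since each of the $m$ terms has at most $k$ literals.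

*Proof of the Counting Lemma.* Steps 1 to 5 describe one transition. Consider a state $(\rho,v,(T_l))$ of index $i$ such that some $G_j$ with $j<i$ is untouched, and let $i'<i$ be the *largest* such $j$. We shall produce a state of index $i'$ and compare potentials.

**Step 1: the pattern below the target block.** The purpose is to make all of $V_{i'+1}$ true and damage few lines. Note first that $v\in G_i\subseteq V_{i'+1}$, and that $path(v)\cap V_{i+1}=\emptyset$, because a vertex with an ancestor in $V_{i+1}$ lies in $V_{i+1}$ itself, and $v$ does not. Define $\theta'$ on $V_{i'+1}$:

* For $w\in V_{i'+1}\setminus path(v)$ let $\theta'(w)=\rho(w)$.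
* For $w\in V_{i'+1}\cap path(v)$, the vertex $w$ is false in $W(\rho,v)$, so all literals at $w$ in the terms $T_l$ are negative. Choose $a(w)\in[d]$ that minimizes the number of lines $l$ with $\neg w_{a(w)}\in T_l$. Let $\theta'(w)$ have $w_{a(w)}=1$ and all other coordinates $0$.

All vectors are nonzero, so $\theta'$ is a pattern.

**Step 2: count the damage.** Call $w\in V_{i'+1}\cap path(v)$ *killed* if each of $\neg w_1,\dots,\neg w_d$ occurs in some $T_l$. Let $K$ be the set of killed vertices, and for $w\in K$ let $c_w\ge d$ be the number of occurrences of literals at $w$ in the terms $T_l$. If $w$ is not killed, the minimum in Step 1 is $0$, so no $T_l$ contains $\neg w_{a(w)}$. Call a line $l$ *broken* if $\neg w_{a(w)}\in T_l$ for some $w\in K$. For $w\in K$ the minimum over the $d$ coordinates is at most the average $c_w/d$, hence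
$$\#\text{broken}\ \le\ \frac1d\sum_{w\in K}c_w. \tag{1}$$

**Step 3: unbroken lines survive the jump.** We prove the following.

**Claim.** Let $\rho'\supseteq\sigma_{i'}\cup\theta'$ and $v'\in G_{i'}$. Then $W(\rho',v')$ satisfies $T_l$ for every $l$ that is not broken.

We compare $W(\rho',v')$ with $W(\rho,v)$, which satisfies $T_l$, region by region.

* *Outside $V_{i'}$.* Both $\rho'$ and $\rho$ extend $\sigma_{i'}$, since $\rho\supseteq\sigma_i\supseteq\sigma_{i'}$. Both $v$ and $v'$ lie in $V_{i'}$, so in both worlds the false vertices outside $V_{i'}$ are exactly the proper ancestors of $x_{i'}$. The worlds agree there.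
* *In $G_{i'}$.* This block is untouched, so $T_l$ has no variables there.
* *In $V_{i'+1}\setminus path(v)$.* Since $v'\notin V_{i'+1}$, the set $path(v')$ does not meet $V_{i'+1}$, so $W(\rho',v')$ is given by $\theta'$ on $V_{i'+1}$. On $V_{i'+1}\setminus path(v)$ this equals $\rho$, which equals $W(\rho,v)$ there.
* *In $V_{i'+1}\cap path(v)$.* Again $W(\rho',v')$ is given by $\theta'$. The literals of $T_l$ at such a vertex $w$ are negative, and different from $\neg w_{a(w)}$: if $w\in K$ because $l$ is not broken, and if $w\notin K$ because no term contains $\neg w_{a(w)}$. Since only the coordinate $a(w)$ of $\theta'(w)$ is $1$, these literals hold.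

So all literals of $T_l$ hold in $W(\rho',v')$, which proves the Claim.

**Step 4: some vertex is killed, and there is a new state.** Suppose $K=\emptyset$. Then no line is broken, and by the Claim $W(\rho',v')\models\mathbb C$ for all $\rho'\supseteq\sigma_{i'}\cup\theta'$ and all $v'\in G_{i'}$. This contradicts the first half of (ii), for the index $i'<n$ and the pattern $\theta'$. So $K\neq\emptyset$.

By the second half of (ii) there are $\rho'\supseteq\sigma_{i'}\cup\theta'$ and $v'\in G_{i'}$ with $W(\rho',v')\models\mathbb C$. Keep $T_l$ for each $l$ that is not broken; the Claim allows this. For each broken $l$ choose any term of $l$ that $W(\rho',v')$ satisfies. This is a state of index $i'$. Let $\Psi'$ be its potential.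

**Step 5: accounting.** We bound the number of levels jumped, $i-i'$, by the drop in potential. Let $D$ be the number of occurrences, in the old state, of literals at vertices of
$$V_{i'+1}\setminus V_{i+1}=G_{i'+1}\cup\dots\cup G_i .$$
These occurrences are live in the old state. In the new state no occurrence inside $V_{i'+1}$ is live. So an unbroken line keeps as live occurrences exactly its old live ones not counted in $D$, and a broken line has at most $k$ live occurrences. Hence
$$\Psi'\le\Psi-D+k\cdot\#\text{broken}. \tag{2}$$
The killed vertices lie in $V_{i'+1}\cap path(v)$, which is contained in $V_{i'+1}\setminus V_{i+1}$ by the remark in Step 1. Therefore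
$$D\ \ge\ \sum_{w\in K}c_w\ \ge\ d, \tag{3}$$
the last inequality because $K\ne\emptyset$. From (2), (1) and (3),
$$\Psi-\Psi'\ \ge\ D-\frac kd\sum_{w\in K}c_w\ \ge\ \frac{d-k}{d}\,D. \tag{4}$$
By the maximality of $i'$, every block $G_j$ with $i'<j<i$ is touched and contributes at least one occurrence to $D$, so $D\ge i-i'-1$. With $D\ge d$ we have $1\le D/d$, and since $d-k>0$, (4) gives
$$i-i'\ \le\ D+1\ \le\ \frac{d+1}{d}\,D\ \le\ \frac{d+1}{d-k}\,(\Psi-\Psi'). \tag{5}$$

**Step 6: iterate and sum.** Start from a state of index $n$ and make transitions until a state is reached, of some index $r$, in which all blocks $G_j$ with $j<r$ are touched (possibly $r=0$). This terminates because the index strictly decreases. In the last state each of the $r$ disjoint blocks $G_j$, $j<r$, contains an occurrence, and it is live because $G_j\cap V_{r+1}\subseteq G_j\cap V_{j+1}=\emptyset$. So $r\le\Psi_{\rm end}$. We sum (5) over all transitions and use $\frac{d+1}{d-k}\ge1$: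
$$n=(n-r)+r\ \le\ \frac{d+1}{d-k}(\Psi_{\rm start}-\Psi_{\rm end})+\Psi_{\rm end}\ \le\ \frac{d+1}{d-k}\Psi_{\rm start}\ \le\ \frac{d+1}{d-k}\,k\,m .\qquad\square$$

This proves (b). The inference rules entered only through soundness, in Fact 2, so (b) holds for semantic inference as well.

## 9. Packing $k$ clauses into one line: the upper bound (c)

In plain resolution one can evaluate the tree from the leaves upwards with a stack of clauses "$v$ is true". In $\mathfrak{Res}(k)$ a single line can store the conjunction of $k$ such clauses, which saves a factor $k$.

**Definition (pack).** For a vertex $v$ let $\mathrm{cl}(v)=v_1\vee\dots\vee v_d$. For distinct vertices $v^1,\dots,v^r$ with $r\le k$, their *pack* is the $r$-DNF that consists of all terms $v^1_{a_1}\wedge\dots\wedge v^r_{a_r}$, where $a_1,\dots,a_r\in[d]$.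

The pack is equivalent to the conjunction of $\mathrm{cl}(v^1),\dots,\mathrm{cl}(v^r)$. A pack of one vertex is the clause itself. For $d=2$ the pack of $u,w$ is $(u_1\wedge w_1)\vee(u_1\wedge w_2)\vee(u_2\wedge w_1)\vee(u_2\wedge w_2)$.

**Packing.** This derives, from a pack $P$ of $r<k$ vertices and $W=\mathrm{cl}(w)$, the pack of all $r+1$ vertices. Process the terms $T$ of $P$ one at a time. Let the current line be $Q\vee T$. Weaken $W$ to $F_0=Q\vee W$. For $j=1,\dots,d$ write
$$F_{j-1}=C\vee w_j,\qquad C=Q\vee\bigvee_{j'<j}(T\wedge w_{j'})\vee\bigvee_{j'>j}w_{j'} .$$
Weaken $Q\vee T$ to $C\vee T$, which is possible since $Q\subseteq C$. Infer $F_j=C\vee(T\wedge w_j)$ by $\wedge$-introduction; the new term has $r+1\le k$ literals. Erase $F_{j-1}$ and $C\vee T$. After $j=d$, the line $F_d=Q\vee\bigvee_j(T\wedge w_j)$ replaces $Q\vee T$. At most five lines are involved: $Q\vee T$, $W$, $F_{j-1}$, $C\vee T$, $F_j$. When all terms are processed, erase $W$.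

For instance, with $d=2$, $P=u_1\vee u_2$, $T=u_1$ and $Q=u_2$, we pass from $F_0=u_2\vee w_1\vee w_2$ to $F_1=u_2\vee w_2\vee(u_1\wedge w_1)$ and then to $F_2=u_2\vee(u_1\wedge w_1)\vee(u_1\wedge w_2)$. The term $T=u_2$ is treated next.

**Unpacking.** This recovers $W$ and $P$ from the pack of $r+1\ge2$ vertices. Apply $\wedge$-elimination to each term in turn, keeping only its literal at $w$; after the last term the line is $W$, by idempotence. Start again from the pack and drop the literal at $w$ from each term; this gives $P$. The lines involved are the pack, $W$, a current line and a new line: at most four. Then erase the pack.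

**Combining.** This derives $\mathrm{cl}(v)$ from $\mathrm{cl}(u)$ and $\mathrm{cl}(w)$, where $u,w$ are the predecessors of $v$. Let $U_0=\mathrm{cl}(u)$ and $U_i=\mathrm{cl}(v)\vee u_{i+1}\vee\dots\vee u_d$ for $i\ge1$. For $i=1,\dots,d$ do the following. Cut $\mathrm{cl}(w)$ successively, on $w_1,\dots,w_d$, with the axioms $\neg u_i\vee\neg w_j\vee\mathrm{cl}(v)$, $j=1,\dots,d$, keeping the original $\mathrm{cl}(w)$. The result is $\neg u_i\vee\mathrm{cl}(v)$. Cut it with $U_{i-1}$ on $u_i$ to get $U_i$, and erase what is no longer needed. At most five lines are involved: $U_{i-1}$, $\mathrm{cl}(w)$, the current line, an axiom, the new line. Finally $U_d=\mathrm{cl}(v)$.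

**The stack.** Traverse $T_h$ in post-order with a stack of clauses $\mathrm{cl}(v)$. At a leaf $s$, download $\mathrm{cl}(s)$ and push it. At an inner vertex, pop the clauses of its two predecessors, combine them and push the result. The traversal of a subtree of height $g$ never raises the stack by more than $g+1$ entries and ends with one more entry than at the start. For $g=0$ this is clear. For $g\ge1$, the first subtree needs at most $g$ extra entries and leaves one; the second then needs at most $g$ further entries, so at most $g+1$ in total; the combination replaces two entries by one. So the stack never has more than $h+1$ entries.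

Store the stack in consecutive packs of $k$ entries, where only the top pack may be smaller. Pushing uses packing if the top pack is not full, and otherwise starts a new pack. Popping uses unpacking, and if the top pack has one vertex, it is itself the popped clause.

**Space.** Let $M=\lceil(h+1)/k\rceil$; there are never more than $M$ packs.

* *Pushing.* If the top pack is not full, at most five lines are involved, one of which stands for the top pack, and at most $M-1$ further packs are present. If the stack is empty or the top pack is full, with $s\le h$ entries before the push, then there are $s/k=\lceil(s+1)/k\rceil-1\le M-1$ packs and one new line.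
* *Popping the first entry.* At most four lines, among them the top pack or what is derived from it, and at most $M-1$ further packs.
* *Popping the second entry, while holding $\mathrm{cl}(w)$.* At most five lines: $\mathrm{cl}(w)$, the pack, $\mathrm{cl}(u)$, a current line and a new line. At most $M-1$ further packs are present.
* *Combining, while holding the rest of the pack.* At most six lines, and at most $M-1$ further packs. If nothing of the pack remains, there are five lines, and the other entries of the stack occupy at most $M$ packs.

So the space is at most $M+5$ during the traversal. At the end the stack holds only $\mathrm{cl}(z)$. Cut it with $\neg z_1,\dots,\neg z_d$ in turn, in space $3$, to get $0$. Hence the refutation has space at most $\lceil(h+1)/k\rceil+5$, which proves (c) and completes the proof of the Theorem. $\blacksquare$
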